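\title{Density of strongly norm-attaining Lipschitz functions\\ is not a bi-Lipschitz invariant}

\begin{abstract}
A Lipschitz function on a metric space strongly attains its norm if its Lipschitz constant is the slope between two points. We show that density of such functions in the space of Lipschitz functions can be lost when the metric is replaced by an equivalent one. The example is a compact subset of the plane, and the two metrics may be taken with ratio arbitrarily close to $1$. We also show that, for a complete metric space, density holds for every equivalent metric exactly when the space is purely $1$-unrectifiable.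
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(M,d)$ be a metric space with at least two points and a base point $0$, and let $Y\neq\{0\}$ be a real Banach space. The \emph{slope} of a map $f\colon M\to Y$ at a pair $p\neq q$ is $\|f(p)-f(q)\|/d(p,q)$, and the Lipschitz constant $L_d(f)$ is the supremum of all slopes. The maps with $f(0)=0$ and $L_d(f)<\infty$ form a Banach space $\mathrm{Lip}_0((M,d),Y)$ with norm $L_d$. We say that $f$ \emph{strongly attains its norm} if the supremum is a maximum, that is, if
\[
\|f(p)-f(q)\|=L_d(f)\,d(p,q)\qquad\text{for some } p\neq q,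
\]
and we write $\mathrm{SNA}((M,d),Y)$ for the set of such $f$. It contains the zero function and is invariant under scalar multiplication. Slopes do not change when a constant is added, so the base point is only a normalization: we construct functions freely and subtract their value at $0$ at the end.

If $M$ is finite, every function strongly attains its norm. If $M$ is infinite, the largest slopes may occur only along pairs whose distance tends to $0$, and the most one can hope for is that $\mathrm{SNA}((M,d),Y)$ is norm dense. Even this fails for $M=[0,1]$, as we recall in Section~\ref{sec:line}. So density is a genuine property of the metric space, and one asks what kind of property it is. Two metrics $d,d'$ on $M$ are \emph{equivalent} if $c\,d\le d'\le C\,d$ for some constants $0<c\le C$; then $(M,d)$ is complete if and only if $(M,d')$ is. The following question is posed in \cite{Talk}.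

\medskip
\noindent\textbf{Question.} \emph{Let $(M,d)$ be a complete pointed metric space such that $\mathrm{SNA}((M,d),\mathbb R)$ is dense in $\mathrm{Lip}_0((M,d),\mathbb R)$, and let $d'$ be an equivalent metric on $M$. Is $\mathrm{SNA}((M,d'),\mathbb R)$ dense in $\mathrm{Lip}_0((M,d'),\mathbb R)$?}
\medskip

Since $C^{-1}L_d\le L_{d'}\le c^{-1}L_d$, the two metrics give the same vector space of functions with the same topology; only the set $\mathrm{SNA}$ moves. Two considerations pull in opposite directions. Density follows from the Radon--Nikod\'ym property of a predual of $\mathrm{Lip}_0((M,d),\mathbb R)$ (Section~\ref{sec:free}). This property is unaffected by equivalent renorming, so whenever density comes from this source it passes to all equivalent metrics, and one might guess that the answer is yes. On the other hand, whether a supremum is attained depends on the exact values of the distances. The second consideration wins.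

The example is built from finer and finer rows of dyadic points that accumulate on a segment (Figure~\ref{fig:wall}). Let
\[
D_n=\{(k2^{-n},2^{-n}):0\le k\le 2^n\}\quad(n\ge0),\qquad D=\bigcup_{n\ge0}D_n,\qquad W=([0,1]\times\{0\})\cup D,
\]
with base point $(0,0)$. On $W$ consider the metric $d((s,a),(t,b))=|s-t|+|a-b|$ and, for $A>1$, the function
\[
d_A((s,a),(t,b))=\min\bigl\{A(|s-t|+|a-b|),\ |s-t|+A(a+b)\bigr\}.
\]
We call the second coordinate of a point of $W$ its \emph{height}. In $d_A$ one either travels directly at cost $A$ per unit, or descends to height $0$ at cost $A$ per unit, follows the segment at cost $1$ per unit, and climbs back.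

\begin{theorem}\label{thm:example}
The space $(W,d)$ is compact, and $\mathrm{SNA}((W,d),Y)$ is dense in $\mathrm{Lip}_0((W,d),Y)$ for every Banach space $Y$. For every $A>1$, $d_A$ is a metric on $W$ with $d\le d_A\le A\,d$, and $\mathrm{SNA}((W,d_A),Y)$ is not dense in $\mathrm{Lip}_0((W,d_A),Y)$ for any $Y\neq\{0\}$: some function of norm one is at distance at least $\frac12(1-\frac1A)$ from $\mathrm{SNA}((W,d_A),Y)$.
\end{theorem}

With $Y=\mathbb R$ this answers the question in the negative. The distortion $A$ can be arbitrarily close to $1$, and this is optimal, because a metric proportional to $d$ has the same strongly norm-attaining functions as $d$.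

The only feature of $W$ needed to destroy density is the segment, and much less than a segment suffices. Write $|T|$ for the Lebesgue measure of $T\subset\mathbb R$. A map $\gamma\colon T\to M$ is \emph{bi-Lipschitz} if $\ell^{-1}|s-t|\le d(\gamma(s),\gamma(t))\le \ell|s-t|$ for some $\ell\ge1$ and all $s,t\in T$. The space $M$ is \emph{purely $1$-unrectifiable} if there is no bi-Lipschitz map into $M$ from a compact set $T\subset\mathbb R$ with $|T|>0$.

\begin{theorem}\label{thm:class}
For a complete metric space $(M,d)$ with at least two points, the following are equivalent: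
\begin{itemize}
\item[(i)] $M$ is purely $1$-unrectifiable;
\item[(ii)] $\mathrm{SNA}((M,d'),\mathbb R)$ is dense in $\mathrm{Lip}_0((M,d'),\mathbb R)$ for every metric $d'$ equivalent to $d$;
\item[(iii)] for some $\eta>0$, $\mathrm{SNA}((M,d'),\mathbb R)$ is dense in $\mathrm{Lip}_0((M,d'),\mathbb R)$ for every metric $d'$ with $(1+\eta)^{-1}d\le d'\le(1+\eta)d$.
\end{itemize}
\end{theorem}

Thus, if $\mathrm{SNA}((M,d),\mathbb R)$ is dense, density survives all equivalent metrics exactly when $M$ is purely $1$-unrectifiable; otherwise it is destroyed by arbitrarily small bi-Lipschitz changes of the metric.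

The proof of Theorem~\ref{thm:example} plays two mechanisms against each other. On the line, a function that attains its norm at one pair attains it at every pair in between, and this rigidity prevents density (Section~\ref{sec:line}). In $(W,d)$ every slope is controlled by slopes at pairs of neighbors in $D$, and each such slope can be raised on its own, which gives density (Section~\ref{sec:wall}). The metric $d_A$ stretches the neighbor pairs by $A$ and leaves the segment unchanged, so that the rigidity of the segment takes over (Section~\ref{sec:stretch}). This proof is self-contained. Theorem~\ref{thm:class} is proved in Sections~\ref{sec:pieces} and~\ref{sec:free}; only the implication (i)$\Rightarrow$(ii) relies on published theorems.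

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=6cm,y=6cm]
\foreach \m in {1,2,4,8}{\foreach \x in {0,...,\m}{\draw[gray] (\x/\m,1/\m)--(\x/\m,0.5/\m);}}
\foreach \m in {1,2,4,8,16}{\draw[gray] (0,1/\m)--(1,1/\m);}
\draw[very thick] (0,0.5)--(0.5,0.5) node[midway,above]{$e$};
\draw[very thick,dashed] (0,0.5)--(0,0.25)--(0.5,0.25)--(0.5,0.5);
\foreach \m in {1,2,4,8,16}{\foreach \x in {0,...,\m}{\fill (\x/\m,1/\m) circle (1.2pt);}}
\draw[very thick] (0,0)--(1,0);
\node[right] at (1,1) {$D_0$};
\node[right] at (1,0.5) {$D_1$};
\node[right] at (1,0.25) {$D_2$};
\end{tikzpicture}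
\caption{The space $W$ consists of the dots (rows $D_0,\dots,D_4$ are shown) and the bottom segment $[0,1]\times\{0\}$. The thin lines are not part of $W$; they mark the edges, the pairs of neighboring dots. A shortest path of edges that joins the endpoints of the horizontal edge $e$ and avoids $e$ is dashed; it is twice as long as $e$.}
\label{fig:wall}
\end{figure}

\section{Rigidity on the line}\label{sec:line}

Consider first real functions on $[0,1]$. A Lipschitz function $g$ is differentiable almost everywhere, is the integral of $g'$, and its Lipschitz constant $\lambda$ is $\|g'\|_\infty$. If $|g(t_2)-g(t_1)|=\lambda(t_2-t_1)$ with $t_1<t_2$, then $|g'|=\lambda$ almost everywhere on $[t_1,t_2]$. So a function $\varphi$ is far from all such $g$ if $\|\varphi'\|_\infty=1$ while $\varphi'$ vanishes on a subinterval of every interval. The indicator function of a closed nowhere dense set of positive measure is such a derivative. The next lemma carries this out without derivatives, for vector-valued maps and for any compact set of positive measure. On subsets of $\mathbb R$ we write $L$ for the Lipschitz constant with respect to $|s-t|$.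

Recall the Lebesgue density theorem: almost every point $c$ of a measurable set $C\subset\mathbb R$ is a \emph{density point}, meaning that $|[c-r,c+r]\setminus C|/r\to0$ as $r\downarrow0$.

\begin{lemma}\label{lem:line}
Let $T\subset\mathbb R$ be compact with $|T|>0$. There is a function $\varphi\colon T\to\mathbb R$ with the following properties.
\begin{itemize}
\item[(a)] $L(\varphi)=1$.
\item[(b)] For all $t_1<t_2$ in $T$ there are $z<w$ in $T\cap[t_1,t_2]$ with $\varphi(z)=\varphi(w)$.
\item[(c)] If $y_0\in Y$, and $G\colon T\to Y$ is $\lambda$-Lipschitz with $\|G(t_2)-G(t_1)\|=\lambda(t_2-t_1)$ for some $t_1<t_2$ in $T$, then $L(G-\varphi y_0)\ge\lambda$.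
\end{itemize}
\end{lemma}

\begin{proof}
Enumerate the rationals as $q_1,q_2,\dots$ and remove from $T$ the open interval of length $2^{-j-1}|T|$ centered at $q_j$, for each $j$. The remaining set $C\subset T$ is compact, $|C|\ge|T|/2$, and every rational has a neighborhood disjoint from $C$. Put $\varphi(t)=|C\cap(-\infty,t]|$, so that $\varphi(w)-\varphi(z)=|C\cap(z,w]|$ for $z<w$.

(a) The last formula gives $0\le\varphi(w)-\varphi(z)\le w-z$. Let $c\in C$ be a density point of $C$. Every neighborhood of $c$ meets $C$ in positive measure, so there are $c_n\in C\setminus\{c\}$ with $r_n=|c_n-c|\to0$. The slope of $\varphi$ at $(c,c_n)$ is at least $1-|[c-r_n,c+r_n]\setminus C|/r_n$, which tends to $1$.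

(b) If $[t_1,t_2]\subset T$, take a rational in $(t_1,t_2)$ and $z<w$ so close to it that $[z,w]\subset(t_1,t_2)\setminus C$. Otherwise $(t_1,t_2)\setminus T$ is a nonempty open set; let $(z,w)$ be one of its components. Then $z,w\in T\cap[t_1,t_2]$ and $C\cap(z,w]\subset\{w\}$. In both cases $|C\cap(z,w]|=0$.

(c) Take $z<w$ from (b). Then
\begin{align*}
\lambda(t_2-t_1)=\|G(t_2)-G(t_1)\|&\le\|G(t_2)-G(w)\|+\|G(w)-G(z)\|+\|G(z)-G(t_1)\|\\
&\le\lambda(t_2-w)+\|G(w)-G(z)\|+\lambda(z-t_1),
\end{align*}
so $\|G(w)-G(z)\|\ge\lambda(w-z)$. Since $\varphi(z)=\varphi(w)$, the slope of $G-\varphi y_0$ at $(z,w)$ equals that of $G$, which is at least $\lambda$.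
\end{proof}

\begin{example}\label{ex:line}
Let $\|y_0\|=1$ and let $G\colon T\to Y$ strongly attain its norm $\lambda=L(G)$. Then $\beta=L(G-\varphi y_0)$ satisfies $\beta\ge\lambda$ by (c) and $\beta\ge1-\lambda$ by (a), so $\beta\ge\frac12$. Hence strongly norm-attaining maps are not dense on any compact $T\subset\mathbb R$ of positive measure. The bound $\frac12$ is attained by $G(t)=\frac t2\,y_0$, because $\bigl|\frac{w-z}2-|C\cap(z,w]|\bigr|\le\frac{w-z}2$. The hypothesis $|T|>0$ is used only in (a). It cannot be dropped: a compact null set $T$ is purely $1$-unrectifiable, since the Lipschitz inverse of a bi-Lipschitz map into $T$ sends null sets to null sets, and then Theorem~\ref{thm:class} gives density for $Y=\mathbb R$.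
\end{example}

\section{Density for the metric $d$ on $W$}\label{sec:wall}

The set $W$ is bounded, and only finitely many of its points have height above any given positive number. So in a convergent sequence in $W$ either the heights tend to $0$ and the limit lies on the segment, or some point of $D$ is repeated infinitely often and is the limit. Hence $W$ is closed in $\mathbb R^2$ and $(W,d)$ is compact. A point $(s,0)$ is within $2\cdot2^{-n}$ of $D_n$, so $D$ is dense in $W$.

The space $W$ contains an isometric copy of $[0,1]$, so we must explain why Example~\ref{ex:line} is no obstruction. The reason is that the rows $D_n$ shadow the segment without any loss of length. Call the following pairs \emph{edges}: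
\begin{itemize}
\item \emph{horizontal}: $\{(k2^{-n},2^{-n}),((k+1)2^{-n},2^{-n})\}$ for $0\le k<2^n$, of length $2^{-n}$;
\item \emph{vertical}: $\{(k2^{-n},2^{-n}),(k2^{-n},2^{-n-1})\}$ for $0\le k\le2^n$, of length $2^{-n-1}$.
\end{itemize}
The length of an edge is the $d$-distance of its endpoints. A \emph{path} is a finite sequence in $D$ whose consecutive terms form edges. Its length is the sum of the lengths of these edges, and it splits into a horizontal and a vertical length.

\begin{lemma}\label{lem:edges}
If $g\colon D\to Y$ has slope at most $c$ on every edge, then $g$ is $c$-Lipschitz on $D$ and extends uniquely to a $c$-Lipschitz map on $(W,d)$. In particular, for a Lipschitz map $g$ on $(W,d)$, $L_d(g)$ is the supremum of the slopes of $g$ on edges.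
\end{lemma}

\begin{proof}
Let $(s,a),(t,b)\in D$ with $a\ge b$. Since $s$ is a multiple of $a$, it is a multiple of every $2^{-m}\le a$. So we can descend along vertical edges from $(s,a)$ to $(s,b)$ and then move along horizontal edges of height $b$ to $(t,b)$. This path has length $(a-b)+|s-t|=d((s,a),(t,b))$, and summing the increments of $g$ along it gives $\|g(s,a)-g(t,b)\|\le c\,d((s,a),(t,b))$. A $c$-Lipschitz map from a dense subset into the complete space $Y$ has a unique continuous extension, which is $c$-Lipschitz. For the last statement let $c$ be the supremum over edges: then $c\le L_d(g)$ by definition, and $g$ is the continuous extension of the $c$-Lipschitz map $g|_D$.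
\end{proof}

Given $f$ with $L_d(f)=1$, there is thus an edge $e$ on which the slope is almost $1$. We want to raise this slope above all others by adding a small multiple of a function $h$ that has slope $1$ on $e$ and at most $\frac12$ on every other edge. On the line no analogue exists: slope $1$ at a pair forces slope $1$ at the pairs in between. In $W$ the requirement is consistent only if every path that joins the endpoints of $e$ and avoids $e$ is at least twice as long as $e$, since $h$ can change by at most half the length along such a path. This suggests both what to prove and how to define $h$.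

For an edge $e$ and $x,y\in D$, let $d^e(x,y)$ be the infimum of the lengths of paths from $x$ to $y$ that do not use $e$. Every edge is the top or a side of a rectangle bounded by five edges, as in Figure~\ref{fig:wall}, so $e$ can be bypassed and $d^e$ is finite.

\begin{lemma}\label{lem:detour}
For every edge $e=\{p,q\}$ we have $d^e(p,q)\ge2\,d(p,q)$.
\end{lemma}

\begin{proof}
Consider a path from $p$ to $q$ that avoids $e$.

Let $e$ be horizontal of height $a=2^{-n}$, so $d(p,q)=a$. The first coordinates of $p$ and $q$ differ by $a$, so the horizontal length is at least $a$. The horizontal edges in $D_n$ form a single chain, and removing $e$ separates $p$ from $q$ in it; so the path uses a vertical edge. The first one leads from height $a$ to height $a/2$ or $2a$, and the path returns to height $a$, so the vertical length is at least $2\cdot\frac a2=a$. The total length is at least $2a$.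

Let $e$ join $(s,a)$ and $(s,a/2)$, so $d(p,q)=a/2$. The only edges that join a point of height at least $a$ to a point of height at most $a/2$ are the vertical edges $\{(s',a),(s',a/2)\}$, so the path uses one with $s'\neq s$. Both $s$ and $s'$ are multiples of $a$, so $|s-s'|\ge a$. The path starts and ends at first coordinate $s$ and visits $s'$, so its length is at least $2a=4\,d(p,q)$.
\end{proof}

\begin{lemma}\label{lem:bump}
For every edge $e=\{p,q\}$, with its endpoints in either order, there is $h\in\mathrm{Lip}_0((W,d),\mathbb R)$ with $L_d(h)=1$, $h(q)-h(p)=d(p,q)$, and slope at most $\frac12$ on every edge other than $e$.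
\end{lemma}

\begin{proof}
Put $h(x)=\min\{\frac12d^e(x,p),\,d(p,q)\}$ for $x\in D$. Then $h(p)=0$, and $h(q)=d(p,q)$ by Lemma~\ref{lem:detour}. If $\{x,y\}\neq e$ is an edge, adding it to a path that avoids $e$ gives $|d^e(x,p)-d^e(y,p)|\le d(x,y)$; truncation at the level $d(p,q)$ does not increase differences, so $|h(x)-h(y)|\le\frac12d(x,y)$. The largest slope on an edge is $1$, so Lemma~\ref{lem:edges} extends $h$ to $W$ with $L_d(h)=1$. Subtract the value at the base point.
\end{proof}

\begin{example}
Let $e$ be the top edge, $p=(0,1)$, $q=(1,1)$. For $a\le\frac12$ the path in the proof of Lemma~\ref{lem:edges} from $p$ to $(s,a)$ avoids $e$, so $d^e((s,a),p)=s+1-a$. Before normalization, $h(s,a)=\frac12(s+1-a)$ at every point other than $q$, and $h(q)=1$. The only edges at $q$ are $e$, with slope $1$, and the edge down to $(1,\frac12)$, where $h=\frac34$ and the slope is $\frac14/\frac12=\frac12$.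
\end{example}

\begin{proposition}\label{prop:dense}
$\mathrm{SNA}((W,d),Y)$ is dense in $\mathrm{Lip}_0((W,d),Y)$.
\end{proposition}

\begin{proof}
By scaling it suffices to approximate $f$ with $L_d(f)=1$. Let $0<\varepsilon<1$. By Lemma~\ref{lem:edges} there is an edge $e=\{p,q\}$ with $\|f(q)-f(p)\|>(1-\varepsilon)d(p,q)$. Let $y$ be the unit vector in the direction of $f(q)-f(p)$, take $h$ from Lemma~\ref{lem:bump}, and set $g=f+2\varepsilon hy$. Then $L_d(g-f)=2\varepsilon$. The increments of $f$ and of $hy$ from $p$ to $q$ are both positive multiples of $y$, so
\[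
\|g(q)-g(p)\|=\|f(q)-f(p)\|+2\varepsilon\,d(p,q)>(1+\varepsilon)\,d(p,q).
\]
On every other edge the slope of $g$ is at most $1+2\varepsilon\cdot\frac12=1+\varepsilon$. By Lemma~\ref{lem:edges}, $L_d(g)$ is the slope of $g$ on $e$.
\end{proof}

The value $\frac12$ is not important, but its independence of $e$ is. With a bound $\theta<1$ in place of $\frac12$, the perturbation must have size $\varepsilon/(1-\theta)$, and the edge $e$ is chosen after $\varepsilon$.

\section{Stretching the metric away from a piece of line}\label{sec:stretch}

We first see what $d_A$ does to the argument above. A horizontal edge of height $a$ has $d_A$-length $\min\{Aa,a+2Aa\}=Aa$, and a vertical edge between heights $a$ and $a/2$ has $d_A$-length $\min\{Aa/2,3Aa/2\}=Aa/2$. On the segment, $d_A((s,0),(t,0))=|s-t|$. So edges are stretched by exactly $A$ and the segment is not stretched. The analogue of Lemma~\ref{lem:edges} fails: $(s,a)\mapsto s$ has $d_A$-slope at most $1/A$ on edges and slope $1$ on the segment.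

Let $\varphi$ be given by Lemma~\ref{lem:line} for $T=[0,1]$ and let $F(s,a)=\varphi(s)$. We want to show that a function $G$ close to $F$ can attain its norm only at a pair on the segment, where Lemma~\ref{lem:line}(c) forbids it. Pairs at $d_A$-distance $A\,d$ are harmless, since $F$ has slope at most $1/A$ there. The difficulty lies with pairs of points close to the segment and far from each other, whose distance is $|s-t|+A(a+b)$: there the slope of $F$ is bounded only by $|s-t|/(|s-t|+A(a+b))$, which may be close to $1$. The way out is rigidity once more. The distance of such a pair is the sum of the distances along the chain $(s,a),(s,0),(t,0),(t,b)$, so attainment at the pair forces attainment at each link, and the first and last links are of the harmless kind unless they are trivial.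

The argument uses nothing about $W$ except the segment, so we give it in general. Let $K\subset M$ carry a metric $\rho\le d$ that makes it a piece of the line. We want a metric that equals $\rho$ on $K$ and is as large as the bound $A\,d$ permits elsewhere. Any metric bounded by $A\,d$ on $M$ and by $\rho$ on $K$ is, by the triangle inequality, bounded by the function $d'$ below; so $d'$ is the largest candidate.

We use McShane's extension theorem: a real function $g$ that is $c$-Lipschitz on a subset $K$ of a metric space $(M,d)$ has the $c$-Lipschitz extension $x\mapsto\inf_{u\in K}[g(u)+c\,d(x,u)]$ to $M$.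

\begin{proposition}\label{prop:stretch}
Let $(M,d)$ be a complete pointed metric space and $K\subset M$ compact. Let $B\ge1$ and let $\rho$ be a metric on $K$ with $B^{-1}d\le\rho\le d$ on $K$ such that $(K,\rho)$ is isometric to a compact set $T\subset\mathbb R$ with $|T|>0$. For $A>1$ put
\[
\sigma(x,y)=\inf_{u,v\in K}\bigl[A\,d(x,u)+\rho(u,v)+A\,d(v,y)\bigr],\qquad d'(x,y)=\min\{A\,d(x,y),\sigma(x,y)\}.
\]
Then $d'$ is a metric with $B^{-1}d\le d'\le A\,d$, and for each $Y\neq\{0\}$ there is $\Phi\in\mathrm{Lip}_0((M,d'),Y)$ of norm one at distance at least $\frac12(1-\frac1A)$ from $\mathrm{SNA}((M,d'),Y)$.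
\end{proposition}

\begin{proof}
\emph{Step 1: $d'$ is a metric and equals $\rho$ on $K$.} The function $d'$ is symmetric and $0\le d'\le A\,d$, so $d'(x,x)=0$. Since $A\ge B^{-1}$ and $\rho\ge B^{-1}d$, each expression in the infimum is at least $B^{-1}[d(x,u)+d(u,v)+d(v,y)]\ge B^{-1}d(x,y)$. Hence $d'\ge B^{-1}d$. For the inequality $d'(x,z)\le d'(x,y)+d'(y,z)$ there are three cases, according to which terms realize the two minima on the right.
\begin{itemize}
\item Both are values of $A\,d$: then $d'(x,z)\le A\,d(x,z)\le A\,d(x,y)+A\,d(y,z)$.
\item One is $\sigma(x,y)$ and the other $A\,d(y,z)$: for $u,v\in K$,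
\[
\sigma(x,z)\le A\,d(x,u)+\rho(u,v)+A\,d(v,y)+A\,d(y,z),
\]
and the infimum over $u,v$ gives $\sigma(x,z)\le\sigma(x,y)+A\,d(y,z)$. The other mixed case follows by exchanging $x$ and $z$.
\item Both are values of $\sigma$: for $u,v,u',v'\in K$ we have $A\,d(v,y)+A\,d(y,u')\ge d(v,u')\ge\rho(v,u')$, so
\begin{multline*}
A\,d(x,u)+\rho(u,v)+A\,d(v,y)+A\,d(y,u')+\rho(u',v')+A\,d(v',z)\\
\ge A\,d(x,u)+\rho(u,v')+A\,d(v',z)\ge\sigma(x,z).
\end{multline*}
The infimum of the left side is $\sigma(x,y)+\sigma(y,z)$.
\end{itemize}
Let $x,y\in K$. The choice $u=x$, $v=y$ gives $\sigma(x,y)\le\rho(x,y)$. Since $A\,d\ge\rho$ on $K$, we have $A\,d(x,y)\ge\rho(x,y)$, and each expression in the infimum is at least $\rho(x,u)+\rho(u,v)+\rho(v,y)\ge\rho(x,y)$. Thus $d'=\rho$ on $K$. Finally, for all $x,y\in M$ the infimum defining $\sigma(x,y)$ is attained, because $K$ is compact and $\rho$, being a metric bounded by $d$, is $d$-continuous on $K\times K$.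

\emph{Step 2: the function $\Phi$.} Identify $(K,\rho)$ with $T$ and take $\varphi$ from Lemma~\ref{lem:line}. It is $1$-Lipschitz for $\rho$, hence for $d\ge\rho$. Let $F\colon M\to\mathbb R$ be any extension that is $1$-Lipschitz for $d$; one exists by McShane's theorem. For $x,y\in M$ and $u,v\in K$,
\[
|F(x)-F(y)|\le d(x,y),\qquad |F(x)-F(y)|\le d(x,u)+\rho(u,v)+d(v,y).
\]
As $A\ge1$, these bounds give $|F(x)-F(y)|\le A\,d(x,y)$ and $|F(x)-F(y)|\le\sigma(x,y)$, so $L_{d'}(F)\le1$. Equality holds by Lemma~\ref{lem:line}(a), since $d'=\rho$ on $K$. Fix $y_0\in Y$ with $\|y_0\|=1$ and let $\Phi=(F-F(0))\,y_0$.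

\emph{Step 3: an attaining pair lies in $K$.} Suppose that $G\in\mathrm{SNA}((M,d'),Y)$ and $\beta:=L_{d'}(G-\Phi)<\frac12(1-\frac1A)$. Put $\lambda=L_{d'}(G)$. Then $\lambda\ge1-\beta>\frac1A+\beta$, where the strict inequality is the assumption on $\beta$. For all $p\neq q$ in $M$, since $\Phi$ is $1$-Lipschitz for $d$ and $d'\le A\,d$,
\begin{equation}\label{eq:strict}
\|G(p)-G(q)\|\le d(p,q)+\beta\,d'(p,q)\le\Bigl(\frac1A+\beta\Bigr)A\,d(p,q)<\lambda A\,d(p,q).
\end{equation}
Let $x\neq y$ satisfy $\|G(x)-G(y)\|=\lambda\,d'(x,y)$. By \eqref{eq:strict}, $d'(x,y)<A\,d(x,y)$, so $d'(x,y)=\sigma(x,y)=A\,d(x,u)+\rho(u,v)+A\,d(v,y)$ for some $u,v\in K$. Using $\|G(u)-G(v)\|\le\lambda\,d'(u,v)=\lambda\rho(u,v)$ for the middle term and \eqref{eq:strict} for the outer ones, we get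
\begin{align*}
\lambda\,d'(x,y)=\|G(x)-G(y)\|&\le\|G(x)-G(u)\|+\|G(u)-G(v)\|+\|G(v)-G(y)\|\\
&\le\lambda A\,d(x,u)+\lambda\rho(u,v)+\lambda A\,d(v,y)=\lambda\,d'(x,y),
\end{align*}
and the second inequality is strict if $x\neq u$ or $y\neq v$. Hence $x=u$ and $y=v$ lie in $K$.

\emph{Step 4: rigidity on $K$.} The restriction of $G$ to $(K,\rho)=T$ is $\lambda$-Lipschitz and has slope $\lambda$ at $(x,y)$. On $K$, $\Phi$ differs from $\varphi y_0$ by a constant, so Lemma~\ref{lem:line}(c) gives $\beta\ge\lambda$. Together with $\lambda\ge1-\beta$ this yields $\beta\ge\frac12$, contrary to the assumption on $\beta$.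
\end{proof}

The hypotheses enter as follows. Compactness of $K$ provides the points $u,v$ in Step~3. The bound $\rho\le d$ is used for the triangle inequality, for $d'=\rho$ on $K$, and for the extension $F$; the bound $\rho\ge B^{-1}d$ only makes $d'$ equivalent to $d$. Completeness of $M$ is not used. The condition $A>1$ creates the gap in \eqref{eq:strict}. For $A=1$ the formula for $d_A$ on $W$ returns $d$, because $|a-b|\le a+b$, and density holds by Proposition~\ref{prop:dense}.

\begin{proof}[Proof of Theorem~\ref{thm:example}]
Compactness of $(W,d)$ and density for $d$ were proved in Section~\ref{sec:wall}. Apply Proposition~\ref{prop:stretch} with $K=[0,1]\times\{0\}$, $\rho=d|_K$, $B=1$ and $T=[0,1]$. For $x=(s,a)$ and $y=(t,b)$,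
\[
\sigma(x,y)=\min_{u,v\in[0,1]}\bigl[A|s-u|+Aa+|u-v|+A|v-t|+Ab\bigr]=|s-t|+A(a+b):
\]
the bracket is at least $|s-u|+|u-v|+|v-t|+A(a+b)\ge|s-t|+A(a+b)$, with equality at $u=s$, $v=t$. So $d'=d_A$, and the proposition gives all remaining claims. In Step~2 one may take $F(s,a)=\varphi(s)$.
\end{proof}

\section{Almost isometric pieces of the line}\label{sec:pieces}

We turn to Theorem~\ref{thm:class}. The implication (ii)$\Rightarrow$(iii) is immediate. In this section we prove (iii)$\Rightarrow$(i). Suppose that $\gamma\colon T_0\to M$ is bi-Lipschitz with constant $\ell$ and $|T_0|>0$. The metric $\rho(\gamma(s),\gamma(t))=\ell^{-1}|s-t|$ satisfies $\ell^{-2}d\le\rho\le d$ on $\gamma(T_0)$, so Proposition~\ref{prop:stretch} with $B=\ell^2$ already shows that (ii) fails. To make (iii) fail we need $B$ close to $1$, that is, a subset of positive measure on which $\gamma$ is almost a similarity. For a map into $\mathbb R$ one would restrict to a small set where $|\gamma'|$ is almost constant. A map into a metric space has no derivative, but it has a speed almost everywhere. To see this we use the distances to countably many points as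 real coordinates.

Besides the differentiability of Lipschitz functions on $\mathbb R$, we need the Lebesgue differentiation theorem: for bounded measurable $m\colon\mathbb R\to\mathbb R$, almost every $t$ is a \emph{Lebesgue point}, meaning that $\frac1r\int_{t-r}^{t+r}|m(\tau)-m(t)|\,d\tau\to0$ as $r\downarrow0$. At such a point the average of $m$ over the interval between $s$ and $t$ tends to $m(t)$ as $s\to t$.

\begin{lemma}\label{lem:similar}
Let $T_0\subset\mathbb R$ be compact with $|T_0|>0$, let $\gamma\colon T_0\to M$ be bi-Lipschitz, and let $\eta>0$. There are a compact set $T\subset T_0$ with $|T|>0$ and $c>0$ such that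
\begin{equation}\label{eq:similar}
c\,|s-t|\le d(\gamma(s),\gamma(t))\le(1+\eta)\,c\,|s-t|
\end{equation}
for all $s,t\in T$.
\end{lemma}

\begin{proof}
\emph{The speed.} Let $\ell$ be the bi-Lipschitz constant and let $(x_i)$ be a dense sequence in the compact set $\gamma(T_0)$. The function $t\mapsto d(\gamma(t),x_i)$ is $\ell$-Lipschitz on $T_0$; let $g_i\colon\mathbb R\to\mathbb R$ be an $\ell$-Lipschitz extension. Outside a null set all $g_i$ are differentiable. Put $m(t)=\sup_i|g_i'(t)|$ there and $m=0$ on the null set; then $m$ is measurable and $0\le m\le\ell$. For $s,t\in T_0$,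
\begin{equation}\label{eq:coord}
d(\gamma(s),\gamma(t))=\sup_i|g_i(s)-g_i(t)|\le\Bigl|\int_t^s m(\tau)\,d\tau\Bigr|.
\end{equation}
In the equality, ``$\ge$'' is the triangle inequality and ``$\le$'' follows by letting $x_i$ approach $\gamma(t)$; the inequality holds because $g_i(s)-g_i(t)=\int_t^sg_i'$.

Call $t\in T_0$ \emph{good} if it is an accumulation point of $T_0$, a Lebesgue point of $m$, and a point of differentiability of every $g_i$. Since $T_0$ has only countably many isolated points, almost every $t\in T_0$ is good. At a good point,
\begin{equation}\label{eq:speed}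
\lim_{T_0\ni s\to t}\frac{d(\gamma(s),\gamma(t))}{|s-t|}=m(t).
\end{equation}
Indeed, the upper limit is at most $m(t)$ by the inequality in \eqref{eq:coord}, and the lower limit is at least $|g_i'(t)|$ for every $i$ by the equality in \eqref{eq:coord}. The quotients are at least $\ell^{-1}$, so $m(t)>0$.

\emph{Making the limit uniform.} For an integer $k\ge1$ and a rational $c>0$, let $E_{k,c}$ be the set of $t\in T_0$ such that \eqref{eq:similar} holds for all $s\in T_0$ with $|s-t|<1/k$. This set is closed: if $t_n\in E_{k,c}$, $t_n\to t$, and $s\in T_0$ satisfies $|s-t|<1/k$, then $|s-t_n|<1/k$ for large $n$, and \eqref{eq:similar} for $(s,t_n)$ passes to the limit. If $t$ is good, choose a rational $c$ with $c<m(t)<(1+\eta)c$; by \eqref{eq:speed}, $t\in E_{k,c}$ for large $k$. So the countably many sets $E_{k,c}$ cover almost all of $T_0$, and one of them has positive measure. Cover it by finitely many closed intervals of length less than $1/k$, and let $T=E_{k,c}\cap I$ for an interval $I$ of the cover that meets it in positive measure. If $s,t\in T$, then $t\in E_{k,c}$, $s\in T_0$ and $|s-t|<1/k$, so \eqref{eq:similar} holds.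
\end{proof}

\begin{proof}[Proof of (iii)$\Rightarrow$(i)]
Suppose that (i) fails and let $\eta>0$ be arbitrary. Take $\gamma$ and $T_0$ from the failure of (i), and $T$, $c$ from Lemma~\ref{lem:similar}. Put $K=\gamma(T)$ and $\rho(\gamma(s),\gamma(t))=c|s-t|$. Then $K$ is compact, $(K,\rho)$ is isometric to $cT$, which has measure $c|T|>0$, and \eqref{eq:similar} says that $(1+\eta)^{-1}d\le\rho\le d$ on $K$. Proposition~\ref{prop:stretch} with $A=B=1+\eta$ gives a metric $d'$ with $(1+\eta)^{-1}d\le d'\le(1+\eta)d$ for which $\mathrm{SNA}((M,d'),\mathbb R)$ is not dense. Since $\eta$ was arbitrary, (iii) fails.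
\end{proof}

\section{Purely $1$-unrectifiable spaces}\label{sec:free}

It remains to prove (i)$\Rightarrow$(ii). A map into $M$ is bi-Lipschitz for $d$ if and only if it is bi-Lipschitz for an equivalent metric $d'$, so $(M,d')$ is again complete and purely $1$-unrectifiable. It therefore suffices to prove density for $d$ itself. We write $\mathrm{Lip}_0(M)$ for $\mathrm{Lip}_0((M,d),\mathbb R)$. The plan is to view Lipschitz functions as linear functionals on a Banach space, so that slopes become values at special unit vectors, and to use a general theorem on functionals that attain their norm in a stable way.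

For $x\in M$ let $\delta(x)\in\mathrm{Lip}_0(M)^*$ be evaluation at $x$. Then $\|\delta(x)-\delta(y)\|=d(x,y)$: the upper bound is the definition of the Lipschitz constant, and the function $d(\cdot,y)-d(0,y)$ gives equality. The \emph{Lipschitz-free space} $\mathcal F(M)$ is the closed linear span of $\delta(M)$ in $\mathrm{Lip}_0(M)^*$. The unit vectors
\[
m_{xy}=\frac{\delta(x)-\delta(y)}{d(x,y)}\qquad(x\neq y)
\]
are called \emph{molecules}; note that $m_{yx}=-m_{xy}$. Each $f\in\mathrm{Lip}_0(M)$ acts on $\mathcal F(M)$ as a functional of norm at most $L_d(f)$, and $\langle f,m_{xy}\rangle=(f(x)-f(y))/d(x,y)$. Hence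
\begin{equation}\label{eq:norming}
\|f\|_{\mathcal F(M)^*}=L_d(f)=\sup_{x\neq y}\,\langle f,m_{xy}\rangle .
\end{equation}
Conversely, every $\psi\in\mathcal F(M)^*$ arises in this way, from the Lipschitz function $x\mapsto\psi(\delta(x))$, which vanishes at $0$ because $\delta(0)=0$. So $\mathcal F(M)^*=\mathrm{Lip}_0(M)$ isometrically, and $f$ strongly attains its norm exactly when it attains its norm as a functional at a molecule.

A Banach space $X$ has the \emph{Radon--Nikod\'ym property} if every Lipschitz map $[0,1]\to X$ is differentiable almost everywhere; this is one of several equivalent definitions, and we use the property only as the link between the two theorems below. A functional $f\in X^*$ \emph{strongly exposes} the closed unit ball $B_X$ at $\mu\in B_X$ if $\langle f,\mu\rangle=\|f\|$ and every sequence $(\mu_n)$ in $B_X$ with $\langle f,\mu_n\rangle\to\|f\|$ converges to $\mu$ in norm.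

\begin{theorem}[Aliaga, Gartland, Petitjean, Proch\'azka \cite{AGPP}]\label{thm:agpp}
If $M$ is complete and purely $1$-unrectifiable, then $\mathcal F(M)$ has the Radon--Nikod\'ym property.
\end{theorem}

\begin{theorem}[Phelps \cite{Phelps}; Bourgain]\label{thm:phelps}
If $X$ has the Radon--Nikod\'ym property, then the functionals that strongly expose $B_X$ are norm dense in $X^*$.
\end{theorem}

A strongly exposing functional attains its norm at a point of the ball that is a limit of molecules, and we need this point to be a molecule. The danger is a convergent sequence of molecules whose endpoints merge or escape. The next estimate excludes this: close molecules have close endpoints, relative to their length.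

\begin{lemma}\label{lem:close}
If $\|m_{xy}-m_{uv}\|=\kappa<1$, then $d(u,x)\le\kappa\,d(x,y)$ and $d(v,y)\le\kappa\,d(x,y)$.
\end{lemma}

\begin{proof}
Put $r=d(x,y)$. For $\theta\in(\kappa,1]$ the function $f_\theta(z)=\max\{\theta r-d(z,x),0\}$ is $1$-Lipschitz, $f_\theta(x)=\theta r$ and $f_\theta(y)=0$. Pairing $f_\theta-f_\theta(0)$ with the two molecules gives
\[
\frac{f_\theta(u)-f_\theta(v)}{d(u,v)}\ge\frac{f_\theta(x)-f_\theta(y)}{r}-\kappa=\theta-\kappa>0 .
\]
So $f_\theta(u)>f_\theta(v)\ge0$, that is, $d(u,x)<\theta r$. Letting $\theta\downarrow\kappa$ gives the first bound. The second is the first applied to $m_{yx}$ and $m_{vu}$, which are also at distance $\kappa$.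
\end{proof}

\begin{lemma}\label{lem:closed}
If $M$ is complete, the norm limit of a convergent sequence of molecules is a molecule.
\end{lemma}

\begin{proof}
Let $(m_{p_nq_n})$ be Cauchy, $r_n=d(p_n,q_n)$ and $\kappa_{nk}=\|m_{p_nq_n}-m_{p_kq_k}\|$. Choose $N$ with $\kappa_{nN}\le\frac14$ for $n\ge N$. By Lemma~\ref{lem:close}, $d(p_n,p_N)$ and $d(q_n,q_N)$ are at most $r_N/4$, so $\frac12r_N\le r_n\le\frac32r_N$ for $n\ge N$. For $n,k\ge N$ we have $\kappa_{nk}\le\frac12$, and Lemma~\ref{lem:close} bounds $d(p_n,p_k)$ and $d(q_n,q_k)$ by $\kappa_{nk}r_n\le\frac32r_N\kappa_{nk}$. By completeness, $p_n\to p$ and $q_n\to q$ in $M$, and $d(p,q)=\lim r_n\ge\frac12r_N>0$. Since $\delta$ is isometric, $m_{p_nq_n}\to m_{pq}$.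
\end{proof}

The lower bound on $r_n$ also shows why a segment is incompatible with the Radon--Nikod\'ym property. For $M=[0,1]$ the difference quotients $(\delta(t+r)-\delta(t))/r$ with $r>0$ are molecules of length $r$, so they cannot converge as $r\downarrow0$, and the isometric map $\delta\colon[0,1]\to\mathcal F([0,1])$ is differentiable at no point of $[0,1)$.

\begin{proof}[Proof of (i)$\Rightarrow$(ii)]
By Theorems~\ref{thm:agpp} and~\ref{thm:phelps}, the functions $f\in\mathrm{Lip}_0(M)$ that strongly expose $B_{\mathcal F(M)}$ are dense. Let $f$ strongly expose the ball at $\mu$. By \eqref{eq:norming} there are molecules $\mu_n$ with $\langle f,\mu_n\rangle\to\|f\|$, and strong exposure gives $\mu_n\to\mu$ in norm. By Lemma~\ref{lem:closed}, $\mu=m_{pq}$ for some $p\neq q$. Thus $(f(p)-f(q))/d(p,q)=\langle f,\mu\rangle=L_d(f)$, and $f$ strongly attains its norm. This completes the proof of Theorem~\ref{thm:class}.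
\end{proof}

\begin{remark}
Completeness is used in Theorem~\ref{thm:agpp} and in Lemma~\ref{lem:closed}, and (i)$\Rightarrow$(ii) fails without it. The space $M=\mathbb Q\cap[0,1]$ is countable, hence purely $1$-unrectifiable. A Lipschitz function on $M$ extends to $[0,1]$ with the same constant, and a pair at which the norm is attained remains such a pair. By Example~\ref{ex:line}, the restriction of $\varphi$ to $M$ is at distance at least $\frac12$ from the strongly norm-attaining functions.
\end{remark}

\begin{thebibliography}{9}

\bibitem{AGPP}
Aliaga, Gartland, Petitjean, Proch\'azka,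
\emph{Purely 1-unrectifiable metric spaces and locally flat Lipschitz functions},
Trans. Amer. Math. Soc. 375 (2022).

\bibitem{Phelps}
Phelps,
\emph{Dentability and extreme points in Banach spaces},
J. Funct. Anal. 17 (1974).

\bibitem{Talk}
\emph{Strongly Norm Attaining Lipschitz Maps},
\texttt{http://ugr.es/\textasciitilde mmartins/\allowbreak Curriculum/\allowbreak Charlas/\allowbreak 2024\_Complutense\_handout.pdf}

\end{thebibliography}
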